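# Partial geometries with an abelian regular group and equally many points per line and lines per point

## 1. Three points in $\mathbb Z_7$ and three points in $\mathbb Z_3^2$

Take $L=\{0,1,3\}$ in $\mathbb Z_7$ and call the seven translates $L+g$ lines. The differences of elements of $L$ are
$$1-0=1,\quad 3-1=2,\quad 3-0=3,\quad 0-3=4,\quad 1-3=5,\quad 0-1=6,$$
so every nonzero element of $\mathbb Z_7$ occurs exactly once. Two distinct points $P,Q$ lie together on $L+g$ exactly when $P-g$ and $Q-g$ are in $L$, and these have difference $P-Q$. Only one ordered pair from $L$ has this difference, so exactly one line contains $P$ and $Q$. If $P$ is not on a line $M$, then $P$ is joined to each of the three points of $M$, by three different lines, because a line with two points on $M$ is $M$ itself. So exactly $3$ lines through $P$ meet $M$.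

Now take the parabola $L=\{(0,0),(1,1),(2,1)\}=\{(x,x^2)\}$ in $\mathbb Z_3^2$, again with all translates as lines. The differences are $(1,1),(2,1),(1,0)$ and their negatives $(2,2),(1,2),(2,0)$. They are six distinct elements, and exactly $(0,1)$ and $(0,2)$ are missing. So two points lie on a common line, which is then unique, exactly when their first coordinates differ. A point $P\notin L$ has the first coordinate of exactly one point of $L$, so it is joined to the other two. The same holds for every translate: exactly $2$ lines through $P$ meet a line not containing $P$.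

With three points per line we have met the numbers $3$ and $2$. Can the number be $1$? Let $L=\{x,y,z\}$ be a subset of a finite abelian group whose translates are pairwise distinct, any two points being on at most one translate. Look at the fourth vertex of a parallelogram,
$$g=x+y-z .$$
It lies on $L+(x-z)$, because $y\in L$, and this line also contains $z+(x-z)=x$. In the same way $g$ lies on $L+(y-z)$, which contains $y$. Suppose first that $g\in L$. Then $g=x$ would give $y=z$, and $g=y$ would give $x=z$, so $g=z$. Then $x-z=z-y=:h$, and $L=\{y,y+h,y+2h\}$ shares two points with $L+h$, so $L=L+h$, contrary to distinctness. Hence $g\notin L$, and $g$ is joined to both $x$ and $y$, by two different lines (one line through $x$ and $y$ would be $L$). So the number $1$ is impossible.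

For three points per line the list is therefore $3,2$ and nothing else, at least when all lines are translates of one set. What is the list for $n$ points per line? The numbers $n$ and $n-1$ generalize the two examples. We shall see that anything smaller forces $n=6$ and the number $2$.

## 2. Partial geometries, regular groups, and the two theorems

**Definition (partial geometry).** Let $s,t,\alpha\ge1$. A *partial geometry* $pg(s+1,t+1,\alpha)$ is a finite incidence structure of points and lines such that each line is incident with exactly $s+1$ points, each point is incident with exactly $t+1$ lines, any two distinct points are incident with at most one common line, and for every point $P$ and every line $L$ with $P$ not on $L$, exactly $\alpha$ lines through $P$ meet $L$.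

Since $s+1\ge2$, a line is determined by its set of points, and we treat lines as point sets. The examples above are a $pg(3,3,3)$ and a $pg(3,3,2)$. An affine plane of order $n$ is a $pg(n,n+1,n)$: through $P\notin L$ there are $n+1$ lines, and all but the parallel to $L$ meet $L$. Two points are *collinear* if they are distinct and lie on a common line. If $P\notin L$, each of the $\alpha$ lines through $P$ that meet $L$ does so in one point, and different lines do so in different points, so $P$ is collinear with exactly $\alpha$ points of $L$.

**Definition (regular group).** An *automorphism group* of the geometry is a group of permutations of the points mapping lines to lines. It acts *regularly* on the points if it is transitive on them and only the identity fixes a point.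

Fix a base point. A regular abelian group $G$, written additively, is then identified with the point set, the base point becoming $0$, and $G$ acts by translations. For instance the $4$-cycle, with its four edges as lines, is a $pg(2,2,1)$. It admits $\mathbb Z_4$, with lines $\{i,i+1\}$, and it admits $\mathbb Z_2^2$, with lines the cosets of $\langle(1,0)\rangle$ and of $\langle(0,1)\rangle$. In the first description the lines are the translates of one set with trivial stabilizer, in the second they are cosets of subgroups. Section 3 shows that this contrast is general.

**The number of points.** Put $n=s+1\ge2$ and let $v$ be the number of points. Fix a line $L$ and count pairs $(P,M)$ with $P\notin L$ and $M$ a line through $P$ meeting $L$. Each of the $v-n$ points $P$ gives $\alpha$ pairs. Conversely, each of the $s+1$ points of $L$ is on $t$ further lines, each of which has $s$ points off $L$. So $(s+1)ts=\alpha(v-s-1)$, that is,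
$$v=\frac{n(st+\alpha)}{\alpha},\qquad 1\le\alpha\le t+1. \tag{1}$$
The bound on $\alpha$ holds because $v>n$, so there is a point off $L$, and it has only $t+1$ lines.

The following was posed as a conjecture in "A Survey of Partial Difference Sets" (doi:10.1007/bf01388454): if a $pg(s+1,s+1,\alpha)$ admits an abelian automorphism group acting regularly on the points, then $(s,\alpha)=(s,s+1)$, $(s,s)$ or $(5,2)$. It is true.

**Theorem A.** If a $pg(s+1,s+1,\alpha)$ admits an abelian automorphism group acting regularly on the points, then $\alpha=s+1$, or $\alpha=s$, or $(s,\alpha)=(5,2)$.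

**Theorem B.** Let $\Pi$ be a $pg(s+1,t+1,\alpha)$ with $t\le s$, and let $G$ be an abelian automorphism group regular on the points. Then one of the following holds:

1. $\alpha=t$ (a net);
2. $t=s$ and $\alpha=s+1$ (a projective plane of order $s$, a triangle if $s=1$);
3. $s=t=5$, $\alpha=2$, $G\cong\mathbb Z_3^4$, and $\Pi$ is, up to isomorphism, the van Lint–Schrijver geometry (constructed in Section 10).

Theorem A is the case $t=s$ of Theorem B. We explain the words in item 2 now. Let $t=s$ and $\alpha=s+1$. A point off a line $M$ is collinear with $\alpha=s+1$ points of $M$, so with all of them, and hence any two points are collinear. If $M\ne L$ are lines and $P\in M\setminus L$, then $\alpha=s+1=t+1$ says that all lines through $P$, among them $M$, meet $L$. So any two lines meet. For $s\ge2$ this is a projective plane of order $s$, and for $s=1$ formula (1) gives $v=3$, a triangle.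

From now on $t\le s$, and $G$ is the point set.

## 3. Cosets of subgroups, or translates of one line

**Lemma 1.** The stabilizer in $G$ of a line $L$ is trivial, or it has order $n$ and $L$ is a coset of it.

*Proof.* Let $0\ne h\in G$ with $L+h=L$. For $x\in L$ the line $L-x$ contains $0$. Since $G$ is abelian, $(L-x)+h=(L+h)-x=L-x$, so $L-x$ also contains $h$. Hence $L-x$ is the unique line through $0$ and $h$, for every $x\in L$. So $L-x=L-y$ for all $x,y\in L$, which says that every difference $x-y$ stabilizes $L$. Fixing $y$ and varying $x$, we get at least $n$ elements in the stabilizer. The orbits of the stabilizer on $L$ are cosets of it contained in the $n$-set $L$, so its order is at most $n$. Hence the order is $n$ and $L$ is one coset. $\square$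

**Case I: no line has trivial stabilizer.** The purpose is to show $\alpha=t$. By Lemma 1 every line through $0$ is a coset containing $0$, that is, a subgroup of order $n$. There are $t+1\ge2$ of them, and two of them meet only in $0$, so their sum has order $n^2$ and $n^2\mid v$. By (1), $n$ divides $(st+\alpha)/\alpha$, hence it divides $st+\alpha$. Since $s\equiv-1\pmod n$, we have $n\mid\alpha-t$. But $1-t\le\alpha-t\le1$, where $t-1\le n-2$ and $n\ge2$, so $|\alpha-t|<n$ and $\alpha=t$.

**Case II: some line $L$ has trivial stabilizer.** Then the lines $L-x$ with $x\in L$ are $n$ distinct lines through $0$. So $t+1\ge n=s+1$, hence $t=s$, and these are all the lines through $0$. If $M$ is any line and $m\in M$, then $M-m$ passes through $0$, so $M-m=L-x$ for some $x\in L$. Thus **the lines are exactly the translates $L+g$, $g\in G$**, and these are pairwise distinct.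

In Case II we have $\alpha\le s+1$. If $\alpha=s$ we are in item 1 of Theorem B, and if $\alpha=s+1$ we are in item 2. So up to the end of Section 9, and again in Sections 11 and 12, we assume:
$$\textbf{Case II},\qquad t=s,\qquad 1\le\alpha\le s-1=n-2 .$$
In particular $n\ge3$. Put
$$\delta=2n-1-\alpha,\qquad n+1\le\delta\le2n-2. \tag{2}$$
Then $s^2+\alpha=(n-1)^2+\alpha=n^2-\delta$, so $v=n(n^2-\delta)/\alpha$. Moreover, $n^2-\delta-n\alpha=n^2-\delta-n(2n-1-\delta)=(n-1)(\delta-n)$, and therefore
$$v=\frac{n(n^2-\delta)}{\alpha},\qquad v-n^2=\frac{n(n-1)(\delta-n)}{\alpha}>0. \tag{3}$$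
The inequality $v>n^2$ will be contradicted several times.

## 4. Counting parallelograms

The argument of Section 1 used one point $x+y-z$. The purpose of this section is to count all of them. In the group ring $\mathbb Z[G]$, with basis $[g]$, write $L=\sum_{x\in L}[x]$ and $G=\sum_g[g]$, and for $A=\sum a_g[g]$ and an integer $j$ write $A^{(j)}=\sum a_g[jg]$. For $L=\{0,1,3\}$ in $\mathbb Z_7$, for example,
$$L^{(2)}=[0]+[2]+[6],\qquad L^2=[0]+[2]+[6]+2[1]+2[3]+2[4].$$

**Step 1: differences are distinct.** Suppose $x-y=x'-y'=d\ne0$ with $x,y,x',y'\in L$. The lines $L-y$ and $L-y'$ both contain $0$ and $d$, so they coincide. The stabilizer of $L$ is trivial, so $y=y'$ and $x=x'$. Hence, with $D=\{x-y:x\ne y\in L\}$,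
$$LL^{(-1)}=n[0]+D,\qquad |D|=n(n-1),\qquad 0\notin D. \tag{4}$$
Two points $g\ne x$ are collinear exactly when $g-x\in D$: two points of $L+h$ have their difference in $D$, and if $g-x=a-b$ with $a,b\in L$, then $L+(x-b)$ contains $x$ and $g$.

**Step 2: the number of representations $g=x+y-z$.** The coefficient of $g$ in $L\cdot LL^{(-1)}$ is, by (4), equal to $n$ if $g\in L$ and $0$ otherwise, plus the number of $x\in L\setminus\{g\}$ that are collinear with $g$. For $g\notin L$ it is $\alpha$. For $g\in L$ it is $n+(n-1)=2n-1=\delta+\alpha$. So
$$L^2L^{(-1)}=\delta L+\alpha G. \tag{5}$$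
In words: a point $g\notin L$ has exactly $\alpha$ representations $g=x+y-z$ with $(x,y,z)\in L^3$.

**Step 3: parity.** The natural thing to try is the symmetry $x\leftrightarrow y$ of these representations.

**Lemma 2.** Under the assumptions above, $\alpha$ is even.

*Proof.* Let $g\notin L$. The swap $(x,y,z)\mapsto(y,x,z)$ acts on the $\alpha$ representations of $g$, and its fixed points are the pairs $(x,z)\in L^2$ with $2x-z=g$. Suppose $\alpha$ is odd. Then every one of the $v-n$ points off $L$ has the form $2x-z$. A pair with $x=z$ gives $2x-z=x\in L$, so only the $n^2-n$ pairs with $x\ne z$ are available. Hence $v-n\le n^2-n$, contradicting $v>n^2$. $\square$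

This disposes of half of all cases with almost no work, and this is also where it stops. If $\alpha$ is even, the swap tells us only that the number of pairs $(x,z)$ with $2x-z=g$ is even, which permits it to be $0$ for most $g$. The first parameters left are $n=4$, $\alpha=2$, $v=4\cdot11/2=22$. Two things are missing: information from primes other than $2$, and a reason why such a prime should be related to $n$, $\delta$ and $\alpha$. Characters provide the second, and then the swap can be replaced by a rotation of $p$-tuples.

## 5. Character values and two divisibilities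

**Facts recalled.** The characters of $G$ form a group $\hat G$ of order $v$. A character $\chi$ extends linearly to a ring homomorphism $\mathbb Z[G]\to\mathbb C$, with $\chi(A^{(-1)})=\overline{\chi(A)}$. Fourier inversion says $a_g=\frac1v\sum_\chi\chi(A)\overline{\chi(g)}$. For a subgroup $H$ let $H^\perp$ be the group of characters trivial on $H$. It has order $v/|H|$, and $\sum_{g\in H}\chi(g)$ is $|H|$ if $\chi\in H^\perp$ and $0$ otherwise. A rational number that is an algebraic integer is an integer.

**Step 1: two possible values.** Apply a nontrivial $\chi$ to (5). Since $\chi(G)=0$, we get $\chi(L)\bigl(|\chi(L)|^2-\delta\bigr)=0$, so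
$$|\chi(L)|^2\in\{0,\delta\}\quad\text{for }\chi\ne1,\qquad E:=\{\chi\ne1:\chi(L)\ne0\}. \tag{6}$$

**Step 2: inversion.** Let $c_g$ be the coefficient of $g$ in (4), so that $c_0=n$ and $c_g\in\{0,1\}$ for $g\ne0$. The character values of $LL^{(-1)}$ are $n^2$ at $\chi=1$, $\delta$ on $E$, and $0$ elsewhere. Inversion gives $vc_g=n^2+\delta\sum_{\chi\in E}\overline{\chi(g)}$, that is,
$$S(g):=\sum_{\chi\in E}\overline{\chi(g)}=\frac{vc_g-n^2}{\delta}. \tag{7}$$

**Step 3: differences inside a subgroup.** Sum $c_g=\frac1v\bigl(n^2+\delta S(g)\bigr)$ over a subgroup $H$. The left side becomes $n+|D\cap H|$, and $\sum_{g\in H}S(g)=|H|\,|E\cap H^\perp|$. As $|E\cap H^\perp|\le v/|H|-1$,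
$$n+|D\cap H|=\frac{|H|}{v}\bigl(n^2+\delta\,|E\cap H^\perp|\bigr)\le\delta+(n^2-\delta)\frac{|H|}{v}. \tag{8}$$

**Step 4: integrality.** By (7), $S(g)$ is rational, and as a sum of roots of unity it is an algebraic integer. So $S(g)\in\mathbb Z$. Since $v>n^2>1+n(n-1)$, some $g\ne0$ lies outside $D$. For it $c_g=0$ and $S(g)=-n^2/\delta$. For $g\in D$ we have $S(g)=(v-n^2)/\delta$. Hence
$$\delta\mid n^2,\qquad \delta\mid v. \tag{9}$$

For $(n,\alpha)=(4,2)$ we have $\delta=5$, which does not divide $16$, so this case is gone. It is instructive to see what else survives for small $n$. For each $3\le n\le15$ we need a divisor of $n^2$ in the interval $[n+1,2n-2]$. There is none except $9$ for $n=6$, $16$ and $18$ for $n=12$, and $25$ for $n=15$. The two for $n=12$ give $\alpha=7$ and $\alpha=5$, which are odd and excluded by Lemma 2. So up to $n=15$ only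
$$(n,\alpha)=(6,2)\quad\text{and}\quad(n,\alpha)=(15,4)$$
remain. The second has $\delta=25$ and $v=15\cdot200/4=750$, and $25$ divides both $225$ and $750$. Integrality alone does not exclude it. But $750=2\cdot3\cdot5^3$ has prime factors that do not divide $\delta=25$, and this is what the next section excludes.

## 6. Every prime divisor of $v$ divides $\delta$

**Lemma 3.** Every prime $p\mid v$ satisfies
$$p\mid\delta,\qquad p\mid n,\qquad \alpha\equiv-1\pmod p. \tag{10}$$
Moreover, $v$ is odd.

*Proof.* The work is to show $p\mid\delta$. Suppose $p\mid v$ and $p\nmid\delta$. Write $G=P\times Q$ with $P\ne0$ the Sylow $p$-subgroup, and regard $\hat P$ as the group of characters of $G$ that are trivial on $Q$. Let $\mathfrak p$ be a prime ideal above $p$ in the ring of integers of a cyclotomic field containing all character values.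

*Congruence.* If $\zeta^{p^k}=1$, then $(\zeta-1)^{p^k}\equiv\zeta^{p^k}-1=0$ modulo $p$, so $\zeta\equiv1\pmod{\mathfrak p}$. Hence for every character $\chi$ of $G$, every $\psi\in\hat P$ and every $A\in\mathbb Z[G]$ we have $\chi\psi(A)\equiv\chi(A)\pmod{\mathfrak p}$. We use $A=LL^{(-1)}$, whose character values are the rational integers $n^2$ (only at $\chi=1$), $\delta$ (on $E$) and $0$. Two rational integers congruent modulo $\mathfrak p$ are congruent modulo $p$.

*Characters nontrivial on $Q$.* Let $\chi$ be one. Then every $\chi\psi$ is nontrivial, so all values $\chi\psi(A)$ lie in $\{0,\delta\}$ and are congruent modulo $p$. As $\delta\not\equiv0\pmod p$, they are equal. So the coset $\chi\hat P$ lies in $E$ or is disjoint from it.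

*Characters trivial on $Q$.* For every $1\ne\psi\in\hat P$ the value $\psi(A)\in\{0,\delta\}$ is congruent to $1(A)=n^2$. Again these values are all equal. So all nontrivial $\psi\in\hat P$ lie in $E$ (put $\varepsilon=1$) or none does (put $\varepsilon=0$).

*Evaluation of $S$.* Let $0\ne g\in P$. A full coset $\chi\hat P\subseteq E$ contributes $\overline{\chi(g)}\sum_{\psi}\overline{\psi(g)}=0$ to $S(g)$, and the nontrivial elements of $\hat P$ contribute $-\varepsilon$. So $S(g)=-\varepsilon$, and (7) gives $vc_g=n^2-\varepsilon\delta$. The right side is positive, since $n^2-\delta=s^2+\alpha>0$. So $c_g=1$ and $v=n^2-\varepsilon\delta\le n^2$, contradicting (3).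

Thus $p\mid\delta$. By (9), $p\mid n^2$, so $p\mid n$, and $\alpha=2n-1-\delta\equiv-1\pmod p$. If $2\mid v$, this would make $\alpha$ odd, contrary to Lemma 2. So $v$ is odd. $\square$

## 7. Rotating $p$-tuples

Lemma 2 came from swapping $x$ and $y$. For an odd prime $p\mid v$ we now rotate $p$-tuples: for $(x_1,\dots,x_p;y)$ with $x_1+\dots+x_p-y=g$, cyclic rotation of the $x_i$ has orbits of size $p$ except on the constant tuples, which correspond to the pairs $(x,y)$ with $px-y=g$. In the group ring this is the congruence $L^p\equiv L^{(p)}\pmod p$. The purpose is to show that many differences of $L$ are killed by $p$.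

For a prime $p\mid v$ put $\Omega_p=\{g\in G:pg=0\}$ and $k_p=|D\cap\Omega_p|$.

**Lemma 4.** Let $p$ be a prime dividing $v$. Then
$$L^{(p)}L^{(-1)}\equiv0\pmod p, \tag{11}$$
$$(n-1)k_p\ge(p-2)n^2+n,\qquad\text{in particular }k_p>(p-2)n. \tag{12}$$

*Proof.* *The congruence.* By Lemma 3, $p$ is odd, so $p-2\ge1$. Using (5),
$$L^{(p)}L^{(-1)}\equiv L^pL^{(-1)}=L^{p-2}(\delta L+\alpha G)=\delta L^{p-1}+\alpha n^{p-2}G\equiv0\pmod p,$$
since $p\mid\delta$ and $p\mid n$ by (10).

*Concentration.* Let $c(g)=\#\{(x,y)\in L^2:px-y=g\}$ be the coefficients of $L^{(p)}L^{(-1)}$. They are nonnegative multiples of $p$ with sum $n^2$. So $c(g)^2\ge p\,c(g)$ for all $g$, and $\sum_gc(g)^2\ge pn^2$.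

*Coincidences.* The sum $\sum_gc(g)^2$ counts the quadruples $(x,y,x',y')\in L^4$ with
$$p(x-x')=y-y'.$$
The pairs $(x,x')$ with $p(x-x')=0$ are the $n$ pairs with $x=x'$ and the pairs with $x-x'\in D\cap\Omega_p$. By (4) each difference occurs once, so there are $n+k_p$ such pairs in all. Each forces $y=y'$ and gives $n$ quadruples. For each of the other $n^2-n-k_p$ pairs the element $p(x-x')$ is nonzero, so by (4) at most one pair $(y,y')$ fits. Hence
$$pn^2\le n(n+k_p)+(n^2-n-k_p)=2n^2-n+(n-1)k_p,$$
which is (12). Finally $(p-2)n^2+n>(p-2)n(n-1)$, so $k_p>(p-2)n$. $\square$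

## 8. Only one prime divides $v$

Lemma 4 says that $D$ has many elements in each $\Omega_p$, while (8) says that a subgroup of large index contains few. The purpose here is to play the two bounds against each other for two different primes.

**Lemma 5.** $v=p^c$ for an odd prime $p$.

*Proof.* Suppose primes $p<r$ divide $v$. Both are odd, so $p\ge3$ and $r\ge5$. Let $P,R$ be the Sylow $p$- and $r$-subgroups. Since $0\notin D$, (12) gives
$$|P|\ge|\Omega_p|>k_p>(p-2)n\ge n .$$
As $|P||R|\le v$, it follows that $|R|/v<1/n$. Now (12) for $r$, and (8) with $H=R\supseteq\Omega_r$, give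
$$3n\le(r-2)n<k_r\le|D\cap R|\le(\delta-n)+(n^2-\delta)\frac{|R|}{v}<(n-2)+n<2n,$$
where $\delta-n\le n-2$ by (2) and $(n^2-\delta)/n<n$. This is a contradiction. Since $v>1$ is odd, $v=p^c$ with $p$ odd. $\square$

## 9. The parameter equation

Here we show that $v=p^c$ leaves only $n=6$, $\alpha=2$. By (9), $\delta=p^a$, and $a\ge1$ by (10). Write $n=p^bN$ with $p\nmid N$. By (10), $b\ge1$ and $p\nmid\alpha$. From $\delta\mid n^2$ we get $a\le2b$. The first formula in (3) reads
$$\alpha p^c=p^bN\bigl(p^{2b}N^2-p^a\bigr). \tag{13}$$

**Case $a<2b$.** Put $u=p^{2b-a}\ge3$. Then $p^{2b}N^2-p^a=p^a(uN^2-1)$, and $uN^2-1$ is prime to $p$. Comparing the parts prime to $p$ in (13) gives $\alpha=N(uN^2-1)$. By (2), $\alpha=2p^bN-1-p^a$, so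
$$p^a-2p^bN+uN^3-N+1=0 .$$
Multiply by $u$ and use $up^a=p^{2b}$ to get $p^{2b}-2up^bN+u^2N^3-uN+u=0$. Completing the square,
$$(p^b-uN)^2=u^2N^2-u^2N^3+uN-u=-u(N-1)(uN^2-1).$$
The left side is $\ge0$ and the right side is $\le0$, so both vanish. As $uN^2-1>0$, we get $N=1$ and $p^b=u=p^{2b-a}$. So $a=b$ and $\delta=p^b=n$, contradicting $\delta\ge n+1$.

**Case $a=2b$.** Let $B=p^b$, so that $\delta=B^2$, $n=BN$, and (13) becomes $\alpha p^c=B^3N(N^2-1)$. The left side is positive, so $N\ge2$. Write $N^2-1=p^eM$ with $p\nmid M$. Comparing parts prime to $p$, $\alpha=NM$. By (2), $\alpha=2BN-1-B^2=N^2-1-(B-N)^2$, so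
$$(B-N)^2=N^2-1-NM=M(p^e-N). \tag{14}$$
Since $\delta>n$, that is, $B^2>BN$, we have $B>N$. So the left side of (14) is positive and $p^e>N$. In particular $e\ge1$. As $p$ is odd, it divides only one of $N-1$ and $N+1$, so $p^e$ divides one of them. Since $p^e>N>N-1>0$, it divides $N+1$, and then $p^e\geq N+1$ forces $p^e=N+1$. Hence $M=N-1=p^e-2$ and $p^e-N=1$, and (14) becomes
$$(p^b-p^e+1)^2=p^e-2. \tag{15}$$
Modulo $p$ this says $1\equiv-2$, so $p=3$. From $3^b=B>N=3^e-1$ we get $b\ge e$. If $b>e$, the left side of (15) is at least $(3^{e+1}-3^e+1)^2=(2\cdot3^e+1)^2>3^e-2$, which is impossible. So $b=e$, (15) reads $1=3^e-2$, and $e=b=1$. Therefore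
$$B=3,\quad N=2,\quad n=6,\quad\delta=9,\quad\alpha=2,\quad s=5,\quad v=\frac{6\cdot27}{2}=81 .$$

**This proves Theorem A.** Together with Case I and the easy part of Case II in Section 3, it also proves Theorem B except for the statements about $G$ and $\Pi$ in item 3. $\blacksquare$

## 10. Six points in $\mathbb F_3^4$

The purpose of this section is to show that the exceptional parameters occur. Let $x_i$ $(1\le i\le6)$ be the image of the unit vector $e_i$ in $\mathbb F_3^6/\langle\mathbf1\rangle$, where $\mathbf1=(1,\dots,1)$. Because $6\equiv0\pmod3$, the coordinate sum is well defined on this quotient, and the $x_i$ lie in the $4$-dimensional affine space $\{\sum c_i=1\}/\langle\mathbf1\rangle$. Choose an origin in it, identify it with $G=\mathbb F_3^4$, and let $L=\{x_1,\dots,x_6\}$, with lines the translates of $L$. This is a standard description of the van Lint–Schrijver geometry (J. H. van Lint, A. Schrijver, Combinatorica 1 (1981) 63–73).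

**Distinct differences.** Suppose $x_i-x_j=x_k-x_l$ with $i\ne j$. Then $e_i-e_j-e_k+e_l$ is a multiple of $\mathbf1$ with at most four nonzero coordinates, so it is $0$, and $e_i+e_l=e_j+e_k$. If $i=l$, the left side is $2e_i\ne0$, which forces $j=k=i$, a contradiction. So $i\ne l$, then $\{j,k\}=\{i,l\}$, and $i\ne j$ gives $i=k$ and $j=l$. Hence the six points are distinct and $LL^{(-1)}=6[0]+D$ with all coefficients of $D$ in $\{0,1\}$.

**Character values.** Put $\omega=e^{2\pi i/3}$. The translations form the space $\{\sum c_i=0\}/\langle\mathbf1\rangle$. A character of it comes from a vector $(c_i)\in\mathbb F_3^6$ that annihilates $\mathbf1$, that is, with $\sum c_i=0$, and it is trivial exactly when $(c_i)$ is constant. So, up to a common factor of modulus $1$ coming from the origin, $\chi$ takes the values $\omega^{c_i}$ on the $x_i$. Let $m_j$ be the number of $i$ with $c_i=j$. Then $m_0+m_1+m_2=6$, and $m_1+2m_2\equiv0$ gives $m_1\equiv m_2$, whence $m_0\equiv m_1\equiv m_2\pmod3$. Up to order, $(m_0,m_1,m_2)$ is one of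
$$(6,0,0),\quad(4,1,1),\quad(3,3,0),\quad(2,2,2).$$
The first occurs only for the trivial character. The others give $|\chi(L)|^2=|4+\omega+\omega^2|^2=9$, then $|3+3\omega|^2=9$, and $0$.

**The geometry.** For nontrivial $\chi$ we have $\chi(L^2L^{(-1)})=9\chi(L)$, and the trivial character gives $6^3=216$. So $L^2L^{(-1)}=9L+\kappa G$ with $\kappa=(216-54)/81=2$. Now we check the axioms. A nonzero $h$ with $L+h=L$ would be a difference represented six times, so the translates of $L$ are distinct, and the lines through a point $g$ are the six lines $L+g-x$, $x\in L$. If $L+h$ contains two given points $P\ne Q$, then $P-h,Q-h$ is the unique pair in $L$ with difference $P-Q$, so $h$ is determined. If $g\notin L$, the coefficient of $g$ in $L\cdot LL^{(-1)}$ is $2$, so $g$ is collinear with exactly two points of $L$, and on different lines, because a line through both is $L$. By translation this holds for every line. So we have a $pg(6,6,2)$ on which $\mathbb Z_3^4$ acts regularly.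

## 11. The group of order $81$ is elementary abelian

Let now $\Pi,G,L$ be as in Case II with $n=6$, $\delta=9$, $\alpha=2$, $v=81$. Put $\Omega=\Omega_3$ and $k=k_3$. We show $|\Omega|=81$ by excluding $3$, $9$ and $27$.

By (12), $5k\ge36+6=42$, so $k\ge9$. By (8),
$$6+k=\frac{|\Omega|}{81}(36+9e),\qquad e=|E\cap\Omega^\perp|\le\frac{81}{|\Omega|}-1. \tag{16}$$

**Orders $3$ and $9$.** If $|\Omega|=3$, then $k\le2$. If $|\Omega|=9$, then (16) gives $6+k=4+e\le12$, so $k\le6$. Both contradict $k\ge9$.

**Order $27$: distribution of $L$.** Here (16) reads $6+k=12+3e$ with $e\le2$. The group $\Omega^\perp$ has order $3$, and $E$ is closed under complex conjugation, so $e$ is $0$ or $2$. Since $k\ge9$, $e=2$ and $k=12$. Let $a_0,a_1,a_2$ be the numbers of points of $L$ in the three cosets of $\Omega$. Their sum is $6$, and $a_0^2+a_1^2+a_2^2$ counts the pairs $(x,x')\in L^2$ with $x-x'\in\Omega$, which is $6+k=18$. The partitions of $6$ into at most three parts have square sums $36$ for $6$, $26$ for $5+1$, $20$ for $4+2$, $18$ for $4+1+1$, $18$ for $3+3$, $14$ for $3+2+1$ and $12$ for $2+2+2$. So the distribution is $\{4,1,1\}$ or $\{3,3,0\}$. The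 group $3G\cong G/\Omega$ has order $3$, say $3G=\{0,h,2h\}$. Then $3h=0$, so $3G\subseteq\Omega$. The coset of $x$ modulo $\Omega$ determines $3x$, and different cosets give different values.

**Distribution $\{4,1,1\}$.** Then $L^{(3)}\equiv[0]+[h]+[2h]\pmod3$. By (11), $([0]+[h]+[2h])L^{(-1)}\equiv0\pmod3$. The coefficient of $g$ here is the number of $y\in L$ with $g+y\in\langle h\rangle$. So every coset of $\langle h\rangle$ contains $0$ or $3$ points of $L$. Hence $L$ contains some $x,x+h,x+2h$. But then $h=(x+h)-x=(x+2h)-(x+h)$ is a repeated difference, contradicting (4).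

**Distribution $\{3,3,0\}$.** Write $L=L_0\cup L_1$ with three points in each of two cosets of $\Omega$. Let $\Delta=\{x_1-x_0:x_i\in L_i\}$, with $|\Delta|=9$ by (4), and let $C\ne\Omega$ be the coset of $\Omega$ containing $\Delta$. Differences within $L_0$ or within $L_1$ lie in $\Omega$, and the differences $x_0-x_1$ lie in $-C\ne C$. So $\Delta=D\cap C$.

*$\Delta$ is invariant under $h$.* The exponent of $G$ is $9$, and the Galois automorphism $\zeta_9\mapsto\zeta_9^4$ maps $\chi(L)$ to $\chi^4(L)$. So $\chi\mapsto\chi^4$ maps $E$ to $E$, and it is a bijection of $\hat G$ as $4$ is prime to $81$. Therefore $S(4g)=\sum_{\chi\in E}\overline{\chi^4(g)}=S(g)$, and (7) gives $c_{4g}=c_g$, so $4D=D$. For $d\in\Delta$ we have $4d=d+3d$ with $3d\in3G\subseteq\Omega$, so $4d\in D\cap C=\Delta$. The element $3d$ is the same for all $d\in C$, and it is nonzero as $C\ne\Omega$. So translation by this generator of $\langle h\rangle$ maps $\Delta$ to itself, and $\Delta+h=\Delta$.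

*Many vanishing products.* If $\chi(h)\ne1$, then $\chi(\Delta)=\chi(h)\chi(\Delta)$ forces $\chi(\Delta)=0$. In the group ring $L_1L_0^{(-1)}=\Delta$, so $\chi(L_1)\overline{\chi(L_0)}=0$ for all $81-27=54$ such characters.

*Few zeros.* Write $L_0=\{x,x+a,x+b\}$ with $a\ne b$ nonzero elements of $\Omega$. Then $\chi(L_0)=\chi(x)(1+\chi(a)+\chi(b))$ with $\chi(a),\chi(b)$ cube roots of unity. This is $0$ iff $\{\chi(a),\chi(b)\}=\{\omega,\omega^2\}$, that is, iff $\chi(a+b)=1$ and $\chi(a)\ne1$. We have $a+b\ne0$, since otherwise $(x+a)-x=x-(x+b)$ would be a repeated difference. Also $a\notin\langle a+b\rangle$: we have $a\ne0$, while $a=a+b$ would give $b=0$, and $a=2(a+b)$ would give $a=-2b=b$. So $\langle a+b\rangle$ has order $3$ and $\langle a,b\rangle$ has order $9$. The number of $\chi$ with $\chi(a+b)=1$ is $27$, and $9$ of these have $\chi(a)=1$. Hence exactly $18$ characters satisfy $\chi(L_0)=0$, and by the same argument exactly $18$ satisfy $\chi(L_1)=0$. At most $36$ characters make the product vanish, but $54$ do. This is a contradiction.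

So $|\Omega|=81$ and $G\cong\mathbb Z_3^4$.

## 12. Uniqueness of the six points

We show that $L=\{x_1,\dots,x_6\}\subset\mathbb F_3^4$ is determined up to an affine map. The device is to record all character values as words in $\mathbb F_3^6$.

**The words.** If $\varphi$ is a nonconstant affine function on $\mathbb F_3^4$, then $\omega^\varphi$ is a constant of modulus $1$ times a nontrivial character, so $|\sum_i\omega^{\varphi(x_i)}|^2\in\{0,9\}$ by (6). In particular $\varphi$ is not constant on $L$, as that would give $36$. So the evaluation $\varphi\mapsto(\varphi(x_1),\dots,\varphi(x_6))$ is injective on the $5$-dimensional space of affine functions, and its image is $\lambda^\perp$ for some $0\ne\lambda\in\mathbb F_3^6$. The constant function $1$ shows $\sum\lambda_i=0$. Every word $c\in\lambda^\perp$ satisfies $|\sum\omega^{c_i}|^2\in\{0,9,36\}$.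

**The vector $\lambda$.** If $\lambda_i=0$, then $e_i\in\lambda^\perp$, but $|5+\omega|^2=25-5+1=21$. So all $\lambda_i=\pm1$. If $m$ of them are $+1$, then $\sum\lambda_i=2m-6=0$ in $\mathbb F_3$, so $m\in\{0,3,6\}$. If $m=3$, choose $i,j$ with $\lambda_i=-\lambda_j$. Then $e_i+e_j\in\lambda^\perp$, but $|4+2\omega|^2=16-8+4=12$. So $\lambda=\pm\mathbf1$.

**Conclusion.** The image is $\{c:\sum c_i=0\}$. The first five coordinates of such a word are arbitrary, so affine functions take arbitrary values at $x_1,\dots,x_5$, and these points are affinely independent. Moreover $\varphi(x_6)=-\sum_{i\le5}\varphi(x_i)$ for every affine $\varphi$. Taking coordinate functions,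
$$x_6=-(x_1+\dots+x_5).$$
The coefficients add up to $-5\equiv1\pmod3$, so this is an affine combination. Given another such set $\{x_1',\dots,x_6'\}$, the affine bijection with $x_i\mapsto x_i'$ for $i\le5$ also maps $x_6$ to $x_6'$. It maps translates of $L$ to translates of $L'$, and by Case II these are all the lines. Hence $\Pi$ is unique up to isomorphism, and it is the geometry of Section 10. **This completes the proof of Theorem B.** $\blacksquare$

## 13. Which pairs occur, line-transitive groups, and the range $t>s$

**The pairs $(s,\alpha)$ for $t=s$.** The pair $(5,2)$ occurs, for exactly one geometry and one group. The pair $(s,s+1)$ occurs iff there is an abelian planar difference set of order $s$, which is another way of saying that there is a projective plane of order $s$, or a triangle if $s=1$, with an abelian group regular on its points. The set $\{0,1,3\}$ in $\mathbb Z_7$ is one of order $2$. The pair occurs for $s=1$, with $\mathbb Z_3$ on a triangle, and for every prime power $s$ by Singer's theorem.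

**Proposition.** The pair $(s,s)$ occurs iff $s+1$ is a prime power.

*Proof.* Let $n=s+1$ be a prime power. Delete one parallel class of lines from $AG(2,n)$. Every point is on $n$ of the remaining lines. If $P\notin L$, one of them is parallel to $L$ and the other $n-1$ meet $L$. So this is a $pg(n,n,n-1)$, and the translation group is abelian and regular.

Conversely, let $\alpha=s=t$, so $v=n^2$ by (1). We claim that "equal or noncollinear" is an equivalence relation. Suppose $x\ne y$ are both distinct from $z$ and noncollinear with $z$, but $x,y$ lie on a line $M$. Then $z\notin M$, and $z$ is collinear with $\alpha=n-1$ of the $n$ points of $M$, although it is not collinear with $x$ or $y$. This is a contradiction. The relation is $G$-invariant, and each class has $n^2-n(n-1)=n$ points. Add the classes as new lines. Now any two of the $n^2$ points are on exactly one line and every line has $n$ points, so we have an affine plane of order $n$ on which $G$ acts. Its projective completion has an abelian collineation group of order $n^2$. By the theorem of Blokhuis, Jungnickel and Schmidt (Proc. Amer. Math. Soc. 130 (2002) 1473–1476), a projective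 plane of order $n$ with an abelian collineation group of order $n^2$ has $n$ a prime power. $\square$

**Line-transitive groups, any $s,t\ge1$.** If an abelian automorphism group $G$ of a $pg(s+1,t+1,\alpha)$ is regular on the points and transitive on the lines, then $s=t$, so Theorem A applies. Lemma 1 did not use $t\le s$. Since $G$ is abelian and transitive on lines, all lines have the same stabilizer. If it had order $s+1$, all lines would be cosets of one subgroup, and only one line would pass through $0$, contradicting $t\ge1$. So it is trivial. All lines are translates of one line $L$, those through $0$ are the lines $L-x$ with $x\in L$, and these are $s+1$ distinct lines. So $t+1=s+1$.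

**The range $t\le s$ in Theorem B.** The theorem does not extend to all $t>s$. Let $q=2^h\ge4$ and consider the generalized quadrangle $T_2^*(O)$ (Payne–Thas, *Finite Generalized Quadrangles*). Its points are those of $AG(3,q)$, and its lines are the affine lines whose point at infinity lies in a hyperoval $O$ of the plane at infinity, that is, a set of $q+2$ points, no three on a line (for example a conic with its nucleus). A line at infinity through $o\in O$ contains exactly one other point of $O$, because the $q+1$ other points of $O$ lie on the $q+1$ lines through $o$, at most one on each. Now let $P$ be a point off a line $M$ with direction $o$. The plane through $P$ and $M$ contains exactly one further direction $o'\in O$. The line through $P$ with direction $o'$ meets $M$, and no other line of the geometry through $P$ does. So $(s,t,\alpha)=(q-1,q+1,1)$. The translation group of $AG(3,q)$ is elementary abelian and regular on the points, and $\alpha\ne t$.
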